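# Galaxies spanning the vertices of maximum degree

## 1. Digraphs, degrees, stars and galaxies

All digraphs here are finite and loopless, and between two distinct vertices there is at most one arc in each direction. A pair of opposite arcs (a directed 2-cycle) is allowed.

**Definition (degree).** For a vertex $v$ of a digraph $D$, $d(v)=d^+(v)+d^-(v)$ is the sum of its outdegree and its indegree, and $\Delta=\Delta(D)$ is the maximum degree. A *neighbor* of $v$ is an in-neighbor or an out-neighbor. *Example.* In a directed triangle every vertex has degree $2$. In a directed 2-cycle every vertex also has degree $2$, although it has only one neighbor.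

The *underlying graph* of $D$ is the simple graph $G$ in which two vertices are adjacent when there is at least one arc between them. Connected components of $D$ are those of $G$.

**Definition (arborescence, diforest).** An arborescence is a connected digraph in which every vertex has indegree 1 except one, the *root*, which has indegree 0. A diforest is a disjoint union of arborescences. *Example.* The path $a\to b\to c$ is an arborescence with root $a$; the digraph $a\to b\leftarrow c$ is not one, because two vertices have indegree 0.

**Definition (star, galaxy).** A star is an arborescence with at least one arc in which the root dominates all other vertices. The root is the *center*, the other vertices are the *leaves*. A galaxy is a vertex-disjoint union of stars; the empty digraph counts as a galaxy. A galaxy in $D$ is a subdigraph $S$ of $D$ that is a galaxy. It is *spanning* if $V(S)=V(D)$, and it *spans* a set $X\subseteq V(D)$ if $X\subseteq V(S)$. *Example.* Stars point outward. If $s\to x$ and $s\to y$ are arcs, they form a star with three vertices. The path $a\to b\to c$ is not a star, and it has no spanning galaxy: its only stars are its two single arcs, and they share $b$. But the arc $ab$ alone is a galaxy spanning $\{b\}$.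

One remark will be used all the time: a matching of the underlying graph gives a galaxy on the same vertices, by choosing one arc for each edge. Galaxies can do more than matchings, because of stars with two or more leaves; but those stars need a vertex that dominates several others.

## 2. Strong sets, ears and factor-critical graphs

**Definition (strong set).** A nonempty set $U\subseteq V(D)$ is *strong* in $D$ if $D[U]$ is strongly connected. Singletons are strong. *Example.* The vertex set of any directed cycle is strong. If $W$ is a subset of $U$, then $W$ is strong in $D[U]$ exactly when it is strong in $D$.

**Definition (odd-strong).** A digraph is *odd-strong* if it is strong and every strong set in it has odd size. In particular it has odd order, every directed cycle in it has odd length, and it has no directed 2-cycle. If $U$ is a strong set of an odd-strong digraph $D$, then $D[U]$ is odd-strong.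

*Example.* A running example in these notes is the digraph $D_5$ with vertices $1,\dots,5$ and arcs
$$1\to2\to3\to4\to5\to1,\qquad 3\to1 .$$
Only the vertex $3$ has outdegree 2, so the directed cycles are $1\,2\,3$ and $1\,2\,3\,4\,5$. In a strong set of size at least 2, every vertex lies on a directed cycle inside the set. So the strong sets are the singletons, $\{1,2,3\}$ and the whole vertex set, and $D_5$ is odd-strong. Its degrees are $3$ at the vertices $1,3$ and $2$ at the vertices $2,4,5$.

This digraph has no spanning galaxy: as the order is odd, some star would have an odd number of vertices, so at least three. That must be the star $3\to4$, $3\to1$, and the remaining vertices $2,5$ are not adjacent.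

**Definition (ear).** Let $D$ be strong and $U\ne V(D)$ a strong set. An *ear* of $U$ is a directed path or cycle $x,p_1,\dots,p_m,y$ with $m\ge1$, $x,y\in U$ (possibly $x=y$) and $p_1,\dots,p_m\notin U$ distinct. Ears exist: leave $U$ by an arc and follow a shortest path back to $U$. The set $U\cup\{p_1,\dots,p_m\}$ is again strong. *Example.* In $D_5$, the set $\{1,2,3\}$ has the ear $3,4,5,1$ with $m=2$.

**Definition (factor-critical).** A graph $G$ is *factor-critical* if $G-w$ has a perfect matching for every vertex $w$. Such a graph has odd order. *Examples.* A single vertex and every odd cycle are factor-critical. The path on three vertices is not: deleting its middle vertex leaves two isolated vertices.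

We shall use three textbook theorems.

**Hall's theorem.** A bipartite graph with sides $P,Q$ has a matching covering $P$ if and only if every $P'\subseteq P$ has at least $|P'|$ neighbors in $Q$.

**Menger's theorem.** For sets $E,F$ of vertices of a digraph, the maximum number of vertex-disjoint directed paths from $E$ to $F$ equals the minimum number of vertices meeting all directed paths from $E$ to $F$. A single vertex of $E\cap F$ counts as such a path.

**Gallai–Edmonds structure theorem** (see Lovász–Plummer, *Matching Theory*). Let $G$ be a graph, $B$ the set of vertices missed by some maximum matching of $G$, $A$ the set of vertices outside $B$ with a neighbor in $B$, and $C=V\setminus(A\cup B)$. Then all components of $G[B]$ are factor-critical, $G[C]$ has a perfect matching, and any maximum matching of $G$ matches the vertices of $A$ into distinct components of $G[B]$.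

*Example.* If $G$ is a vertex $c$ joined to three leaves, then $B$ consists of the leaves, $A=\{c\}$ and $C=\emptyset$. If $G=K_5$, then $B=V$ and $A=C=\emptyset$.

## 3. A galaxy through all vertices of maximum degree

The question, posed in "Spanning galaxies in digraphs", is to prove or disprove the following.

**Conjecture.** Every digraph with maximum degree $\Delta\ge4$ has a galaxy spanning all the vertices of maximum degree.

In plain words: can we choose disjoint out-stars so that every vertex of largest degree lies in one of them, as a center or as a leaf? The answer is yes, already for $\Delta\ge3$. It comes from a statement in which "maximum" is replaced by "locally maximum".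

**Theorem 1.** Let $D$ be a digraph and $X\subseteq V(D)$ such that every $x\in X$ satisfies $d(x)\ge1$ and $d(y)\le d(x)$ for every neighbor $y$ of $x$. Then $D$ has a galaxy spanning $X$ if and only if no connected component of $D$ is a directed cycle of odd length with all its vertices in $X$.

**Corollary 2.** If $\Delta(D)\ge3$, then $D$ has a galaxy spanning all vertices of maximum degree. In particular the Conjecture ($\Delta\ge4$) is true. The same holds if $\Delta(D)=1$. If $\Delta(D)=2$, it holds if and only if no component of $D$ is a directed odd cycle.

*Example for Theorem 1.* Let $D$ be the disjoint union of a directed triangle and a star with four leaves. The only vertex of maximum degree is the center, and the star spans it. But $X$ may also consist of the center and the three vertices of the triangle; the hypothesis holds, and no galaxy spans this $X$.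

**Proof of Corollary 2 from Theorem 1.** Let $\Delta\ge 1$ and let $X$ be the set of vertices of maximum degree. The hypothesis on $X$ holds. A directed odd cycle that is a component contained in $X$ forces $\Delta=2$, so for $\Delta=1$ and $\Delta\ge3$ there is no obstruction. If $\Delta=2$, every component that is a directed odd cycle lies in $X$, so the condition of Theorem 1 is that there is no such component. $\square$

**Necessity in Theorem 1.** In a directed cycle of length at least 3 every vertex has outdegree 1, so every star has exactly one arc and two vertices, and a galaxy covers an even number of vertices. So a directed odd cycle has no spanning galaxy. If it is a component of $D$ contained in $X$, then no galaxy of $D$ spans $X$, because the part of a galaxy inside a component is a galaxy of that component. $\square$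

It remains to prove sufficiency.

## 4. Maximum degree one and two by hand

If $\Delta=1$, the arcs are pairwise disjoint, and all of them together form a galaxy through every vertex of degree 1.

Let $\Delta=2$. A component that contains a vertex of degree 2 is a directed 2-cycle, or an orientation of a path with at least three vertices, or an orientation of a cycle. In a 2-cycle take one arc. On a path with an even number of vertices take a perfect matching; on a path with an odd number of vertices leave out an end vertex, which has degree 1, and match the rest. On an even cycle take a perfect matching.

An odd cycle that is not directed has a vertex $s$ dominating both its neighbors: not every vertex has one arc in and one arc out along the cycle, and there are as many vertices with two arcs out as with two arcs in. Take the star formed by $s$ and these two neighbors; the rest of the cycle is a path with an even number of vertices, which has a perfect matching. So only the directed odd cycle fails. The trick with $s$ will return in Section 7.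

## 5. Matchings alone, and the regular tournament on five vertices

**The first attempt.** Let $X$ be as in Theorem 1 and $G$ the underlying graph. Matchings give galaxies, so it is sensible to look for a matching of $G$ covering $X$ through Gallai–Edmonds. Take $A,B,C$ as in that theorem. The set $C$ is perfectly matched. A component $K$ of $G[B]$ that receives a vertex $a\in A$ by a matching edge is covered completely, since $K$ minus the matched vertex has a perfect matching. A component $K$ not used by $A$ has one vertex left over, of our choice; this is harmless if $K$ contains a vertex outside $X$. So the trouble lies with the components $K\subseteq X$, and we want to match all of these into $A$.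

Suppose $K\subseteq X$. Adjacent vertices of $X$ have equal degrees (apply the hypothesis to both), and $K$ is connected, so all vertices of $K$ have one common degree $k$. If $K$ sends at least $k$ arcs to $A$, then Hall's condition follows by counting, because by hypothesis a vertex $a$ adjacent to $K$ has degree at most $k$ and so can absorb at most $k$ of these arcs. When $K$ is a single vertex, all its $k$ arcs do go to $A$.

**Where it stops.** A larger $K\subseteq X$ may send few arcs to $A$, or none. Let $D$ be the tournament on $\mathbb Z_5$ with arcs $i\to i+1$ and $i\to i+2$, and let $X=V(D)$. All degrees are $4$, the underlying graph is $K_5$, so $A=\emptyset$ and $K=V$. No matching covers $X$. But the galaxy $0\to1,\ 0\to2,\ 3\to4$ is spanning.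

So the components to worry about are those that cannot help themselves by larger stars. Call $K$ *bad* if $D[K]$ has no galaxy spanning $K\cap X$. What we need is:

*If $K$ is bad, and its vertices have degree $k$, then $K$ sends at least $k$ arcs to $A$* (the component excluded in Theorem 1 aside).

**How degrees inside $K$ give this.** All arcs between $K$ and the rest go to $A$, so the number of these arcs is
$$e(K,A)=\sum_{x\in K}\bigl(k-d_{D[K]}(x)\bigr). \tag{1}$$
A vertex of degree 2 in $D[K]$ contributes $k-2$. Two such vertices contribute $2k-4$, which is at least $k$ as soon as $k\ge4$. So it suffices to find two vertices of degree 2 in $D[K]$, when $D[K]$ has no spanning galaxy and $|K|\ge3$. The way there is through parity: we show that such a $D[K]$ is odd-strong (Sections 6 and 7), and that an odd-strong digraph on at least three vertices has two vertices of degree 2 (Sections 8 and 9). Look at $D_5$: it has no spanning galaxy, it is odd-strong, and it has three vertices of degree 2.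

## 6. Strong digraphs without a spanning galaxy are odd-strong

The first lemma turns reachability into stars.

**Lemma 3.** Let $H$ be a digraph and $R\subseteq V(H)$ such that every vertex is reachable from $R$. Then $H$ has a galaxy covering $V(H)\setminus R$ in which no vertex of $R$ is a leaf.

*Proof.* Take a spanning diforest $T$ of $H$ with root set exactly $R$ (single-vertex trees allowed), for instance by breadth-first search from $R$. We build the galaxy from arcs of $T$, by induction on $|V(T)\setminus R|$. If this number is $0$, take the empty galaxy.

Otherwise let $p$ be the parent of a non-root vertex of maximum depth in $T$. All children of $p$ have that same maximum depth, so they have no children. Take the star with center $p$ and all children of $p$ as leaves. If $p\notin R$, delete $p$ and its children from $T$. If $p\in R$, delete only the children; then $p$ is an isolated root of what remains, so no arc of the remaining diforest touches it, and it is not used again. In both cases the rest is a diforest whose root set is exactly $R$, with fewer non-root vertices; apply induction. Every leaf of a star is a child in $T$, so it is not in $R$. $\square$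

With $R=\{r\}$ in a strong digraph, the lemma gives a galaxy missing at most $r$. Covering the last vertex is the real issue. The next lemma says that it is enough to solve it inside one strong set.

**Lemma 4.** Let $K$ be strong and $W$ a strong set such that $K[W]$ has a spanning galaxy. Then $K$ has a spanning galaxy.

*Proof.* **Step 1: cover the outside of $W$.** In $K$ minus the arcs inside $W$, every vertex is reachable from $W$: take a path of $K$ from $W$ to the vertex and start at its last vertex in $W$. Lemma 3 with $R=W$ gives a galaxy $S_1$ covering $V(K)\setminus W$ in which no vertex of $W$ is a leaf. So the vertices of $R'=V(S_1)\cap W$ are all centers in $S_1$, and all leaves of $S_1$ lie outside $W$.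

**Step 2: cover the rest of $W$ without spoiling these centers.** If $R'=\emptyset$, add a spanning galaxy of $K[W]$ to $S_1$. Otherwise apply Lemma 3 to the strong digraph $K[W]$ with root set $R'$. This gives a galaxy $S_2$ of $K[W]$ that covers $W\setminus R'$ and has no leaf in $R'$. Common vertices of $S_1$ and $S_2$ lie in $R'$ and are centers in both. At such a vertex the two stars merge into one star, since their leaves are outside $W$ and inside $W$ respectively. So $S_1\cup S_2$ is a galaxy. It covers $V(K)\setminus W$ and $R'$ by $S_1$, and $W\setminus R'$ by $S_2$. $\square$

**Lemma 5.** The underlying graph of an odd-strong digraph $D$ is factor-critical.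

*Proof.* Let $x\in V(D)$. Start with $U=\{x\}$ and repeatedly add ears until $U=V(D)$. Before and after each addition $U$ is strong, hence of odd size, so each ear has an even number $m$ of new vertices; match $p_1p_2,\ p_3p_4,\dots,p_{m-1}p_m$. At the end we have a perfect matching of the underlying graph minus $x$. $\square$

**Lemma 6.** A strong digraph $K$ without a spanning galaxy is odd-strong.

*Proof.* The purpose is to turn an even strong set into a strong set with a perfect matching, and then use Lemma 4. Suppose there is a strong set of even size, and let $W$ be one of minimum size. Let $U\subsetneq W$ be a proper strong subset of maximum size; it exists, since $|W|\ge2$ and singletons are strong. By minimality of $W$, all strong subsets of $U$, including $U$, are odd, so $K[U]$ is odd-strong.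

Take an ear $x,p_1,\dots,p_m,y$ of $U$ in the strong digraph $K[W]$. The set $U\cup\{p_1,\dots,p_m\}$ is strong and larger than $U$, so by maximality of $U$ it equals $W$. As $|W|$ is even and $|U|$ is odd, $m$ is odd. By Lemma 5, the underlying graph of $K[U]-x$ has a perfect matching (empty if $U=\{x\}$); add the edges $xp_1,\ p_2p_3,\dots,p_{m-1}p_m$. This is a perfect matching of the underlying graph of $K[W]$. So $K[W]$ has a spanning galaxy, hence so does $K$ by Lemma 4, a contradiction. $\square$

## 7. Factor-critical underlying graphs and directed odd cycles

The components delivered by Gallai–Edmonds are factor-critical, but nothing says that they are strong. If there is no spanning galaxy, strength comes for free.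

**Lemma 7.** Let $K$ be a digraph on at least 3 vertices whose underlying graph $G$ is factor-critical, and suppose $K$ has no spanning galaxy. Then $K$ is odd-strong.

*Proof.* **Step 1: $G$ is connected.** Suppose not, and let $Q$ be a component. Delete a vertex outside $Q$: the rest has a perfect matching, and $Q$ is still a component of it, so $|Q|$ is even. Now delete a vertex of $Q$: the remaining $|Q|-1$ vertices of $Q$, an odd number, must be perfectly matched among themselves, which is impossible.

**Step 2: every arc $uv$ lies on an odd cycle $C$ of $G$ whose complement is perfectly matched.** Let $M_u,M_v$ be perfect matchings of $G-u$ and $G-v$. The vertex $u$ is covered only by $M_v$, the vertex $v$ only by $M_u$, and all other vertices by both. So in $M_u\triangle M_v$ the vertices $u$ and $v$ have degree 1 and all others have degree 0 or 2. Hence the component containing $u$ is a path $P$ from $u$ to $v$. It alternates, starts at $u$ with an $M_v$-edge and ends at $v$ with an $M_u$-edge, so it has an even number of edges, at least 2. In particular it does not use the edge $uv$, as it would then consist of this edge alone. Every vertex of $P$ except $u$ is matched by $M_u$ along $P$, so $M_u$ matches $V\setminus V(P)$ perfectly. Hence $C=P+uv$ is a cycle of odd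 length at least 3, with $M_u$ perfect outside it.

**Step 3: $C$ carries a directed cycle through the arc $uv$.** Choose an arc of $K$ for every edge of $P$, and the arc $uv$ for the edge $uv$. If this oriented cycle is not directed, then, as in Section 4, some vertex $s$ of it dominates both its neighbors on $C$. Take the star formed by $s$ and these two neighbors, a perfect matching of the remaining path of $C$ (it has $|C|-3$ vertices, an even number), and $M_u$ outside $C$. This is a spanning galaxy, a contradiction. So $C$ is a directed cycle through $uv$.

**Step 4: conclusion.** Every arc $uv$ lies on a directed cycle, so $u$ is reachable from $v$ as well. Since $G$ is connected, $K$ is strong. Lemma 6 gives that $K$ is odd-strong. $\square$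

## 8. Two vertices of degree two when $D-v$ is acyclic

We now look for vertices of degree 2 in an odd-strong digraph. We first treat the case where one vertex $v$ meets all directed cycles. The lemma says more than "two vertices of degree 2"; the extra information is what the induction in Section 9 will use.

**Lemma 8.** Let $D$ be odd-strong with $|V(D)|\ge3$, and let $v$ be such that $D-v$ is acyclic. Then there are distinct $a,b\in V(D)\setminus\{v\}$, both of degree 2 in $D$, and vertices $a',b^*\ne v$, with

* $N^+(a)=\{a'\}$ and $N^-(a')=\{a\}$;
* $N^-(b)=\{b^*\}$;
* $D-v$ contains a directed path from $a$ to $b$.

*Proof.* Put $V=V(D)$ and $n=|V|$, which is odd.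

**Step 1: replace cycles through $v$ by paths.** Split $v$ into a source $s$, keeping the arcs leaving $v$, and a sink $t$, keeping the arcs entering $v$. Call the result $H$. It is acyclic, since a directed cycle of $H$ avoids $s$ and $t$. Degrees of vertices other than $v$ do not change. Fix a topological order of $H$, written $<$. Every directed walk in $H$ is a path, and its vertices increase in this order; this is used throughout.

Since $D$ is strong, every $y\ne v$ is reachable from $v$ and reaches $v$. So in $H$ there are an $s$–$y$ path and a $y$–$t$ path, and $y$ lies on an $s$–$t$ path. Likewise every directed path of $H$ extends to an $s$–$t$ path. Let $T(y)\ne\emptyset$ be the set of $s$–$t$ paths through $y$.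

The $s$–$t$ paths correspond to the directed cycles of $D$ through $v$. The vertex set of the union of any nonempty family of such cycles is a strong set of $D$, because all these cycles share $v$. Hence it is odd, so it contains an even number of vertices of $V\setminus\{v\}$.

**Step 2: classes of vertices on the same paths are even.** For a set $\mathcal Q$ of $s$–$t$ paths let $f(\mathcal Q)$ be the number of $y\ne v$ with $T(y)\subseteq\mathcal Q$, and $g(\mathcal Q)$ the number of $y\ne v$ with $T(y)=\mathcal Q$. The vertices counted by $f(\mathcal Q)$ are those on no path of the complement of $\mathcal Q$. If the complement is empty, $f(\mathcal Q)=n-1$, which is even. Otherwise $f(\mathcal Q)$ is $n-1$ minus the number of vertices of $V\setminus\{v\}$ on paths of a nonempty family, which is even by Step 1. So $f$ is always even. Since $g(\mathcal Q)=f(\mathcal Q)-\sum_{\mathcal Q'\subsetneq\mathcal Q}g(\mathcal Q')$, induction on $|\mathcal Q|$ shows that $g(\mathcal Q)$ is even.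

So each class $\{y:T(y)=\mathcal Q\}$ has even size. List each nonempty class in topological order as $y_1<y_2<\dots<y_{2r}$ and call $(y_1,y_2),(y_3,y_4),\dots$ *mate pairs*. All members of a class lie on the same $s$–$t$ paths, in this order. Every $y\ne v$ has exactly one mate.

**Step 3: the interval of a mate pair.** For a mate pair $(p,q)$ let $R(p,q)$ be the set of vertices other than $p,q$ on directed $p$–$q$ paths in $H$. We also call $(s,t)$ a special pair, with $R(s,t)=V\setminus\{v\}$ and $T(s)=T(t)$ the set of all $s$–$t$ paths. The next three facts say that these intervals are closed under the relevant operations.

**(A)** *If $y\in R(p,q)$, then every path in $T(y)$ contains $p,y,q$ in this order.* This is trivial for $(s,t)$. Otherwise suppose $Q\in T(y)$ avoids $p$. Follow $Q$ from $s$ to $y$, then go from $y$ to $q$ along a $p$–$q$ path through $y$, then on to $t$. The vertices after $y$ differ from $p$, since $p<y$. So this is an $s$–$t$ path through $q$ avoiding $p$, contradicting $T(p)=T(q)$. Suppose instead that $Q$ avoids $q$. Go from $s$ to $p$, then to $y$ along a $p$–$q$ path through $y$, then follow $Q$ from $y$ to $t$. The vertices before $y$ differ from $q$, since $y<q$. This $s$–$t$ path contains $p$ but not $q$, again a contradiction. The order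 on the path is that of the topological order.

**(B)** *If $y\in R(p,q)$, then the mate $y'$ of $y$ is in $R(p,q)$.* This is trivial for $(s,t)$. Otherwise $T(y)\ne T(p)$, since the mates $p,q$ are consecutive in their class and $p<y<q$. So $T(y)\subsetneq T(p)=T(q)$ by (A), and $y'\ne p,q$. Take $Q\in T(y)=T(y')$; it contains $p,y,q$ in this order.

Suppose $y'$ precedes $p$ on $Q$. For any $Q'\in T(p)$, follow $Q$ up to $p$ and then $Q'$. This $s$–$t$ path contains $y'$, hence $y$, and $y$ comes after $p$, so $y\in Q'$. Thus $T(p)\subseteq T(y)$, a contradiction.

Suppose $y'$ follows $q$ on $Q$. For any $Q'\in T(q)$, follow $Q'$ up to $q$ and then $Q$. This path contains $y'$, hence $y$, and $y$ comes before $q$, so $y\in Q'$. Thus $T(q)\subseteq T(y)$, a contradiction.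

So $y'$ lies between $p$ and $q$ on $Q$, that is, $y'\in R(p,q)$.

**(C)** *If a mate pair $(y,y')$ lies in $R(p,q)$, then $R(y,y')\subseteq R(p,q)\setminus\{y,y'\}$.* This is clear for $(s,t)$. Otherwise let $z\in R(y,y')$. There are paths in $H$ from $p$ to $y$, from $y$ through $z$ to $y'$, and from $y'$ to $q$. Their concatenation is a $p$–$q$ path containing $z$, and $p<y<z<y'<q$.

**Step 4: a smallest interval consists of rigid pairs.** Among the mate pairs and $(s,t)$, choose $(u,u')$ with $R:=R(u,u')\ne\emptyset$ and $|R|$ minimum; this is possible as $R(s,t)\ne\emptyset$. By (B), $R$ is a union of mate pairs. By (C) and minimality, every mate pair $(y,y')$ in $R$ has $R(y,y')=\emptyset$. We claim that for such a pair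
$$N^+(y)=\{y'\},\qquad N^-(y')=\{y\}, \tag{2}$$
in $H$, hence in $D$. Let $r$ be an out-neighbor of $y$ in $H$ and extend $yr$ to an $s$–$t$ path. It contains $y'$, after $y$. If $r\ne y'$, then $r$ lies strictly between $y$ and $y'$ on it, so $r\in R(y,y')=\emptyset$, a contradiction. As $y$ has an out-neighbor, $N^+(y)=\{y'\}$. Similarly, let $r$ be an in-neighbor of $y'$ and extend $ry'$ to an $s$–$t$ path; it contains $y$ before $y'$, and if $r\ne y$, then $r$ lies strictly between them, a contradiction. As $y'$ has an in-neighbor, $N^-(y')=\{y\}$.

**Step 5: the vertex $a$.** Let $a$ be the first vertex of $R$ in the topological order. Its mate $a'$ is in $R$ and later, so $(a,a')$ is a mate pair and (2) gives $N^+(a)=\{a'\}$ and $N^-(a')=\{a\}$. Also $a'\ne v$. Let $r$ be an in-neighbor of $a$ in $H$. An $s$–$t$ path through $ra$ contains $u$ before $a$ and $u'$ after $a$, by (A). If $r\ne u$, then $r$ lies strictly between $u$ and $a$ on it, so $r\in R$ precedes $a$, a contradiction. So $r=u$, and $a$ has indegree 1. Hence $d_D(a)=2$.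

**Step 6: the vertex $b$.** Let $R_a$ be the set of vertices of $R$ reachable from $a$ in $H$, including $a$, and let $b$ be the last vertex of $R_a$ in the topological order. If $b$ were the first of its mate pair, then by (2) its mate would be an out-neighbor of $b$ in $R$, hence in $R_a$ and later, a contradiction. So $b$ is the second of a mate pair $(b^*,b)$ in $R$. By (2), $N^-(b)=\{b^*\}$. Moreover $b^*\ne v$, and $b\ne a$, since $a$ is the first of its pair.

Let $r$ be an out-neighbor of $b$ in $H$. An $s$–$t$ path through $br$ contains $u$ before $b$ and $u'$ after $b$, by (A). If $r\ne u'$, then $r$ lies strictly between $b$ and $u'$ on it, so $r\in R$, and $r$ is reachable from $a$ through $b$. So $r\in R_a$ is later than $b$, a contradiction. So $b$ has outdegree 1 and $d_D(b)=2$.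

Finally, a path from $a$ to $b$ in $H$ avoids the source $s$ and the sink $t$, so it is a path in $D-v$. $\square$

*Example.* In $D_5$ take $v=2$. The arcs of $H$ are $s\to3$, $3\to4\to5\to1$, $3\to1$ and $1\to t$. There are two $s$–$t$ paths, $s,3,1,t$ and $s,3,4,5,1,t$. So the mate pairs are $(3,1)$ and $(4,5)$, with $R(3,1)=\{4,5\}$ and $R(4,5)=\emptyset$. The minimum nonempty interval is $R(3,1)$, and $a=4$, $b=5$. Working in $R(s,t)$ instead would have produced the first vertex $3$, which has degree 3; this is why the smallest nonempty interval is taken. With $v=1$, the mate pairs are $(2,3)$ and $(4,5)$, both with empty interval, so $(u,u')=(s,t)$, $a=2$ and $b=5$.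

## 9. Compatible pairs and degree two in all odd-strong digraphs

There need not be a vertex $v$ with $D-v$ acyclic. Take a directed triangle $c_1\to c_2\to c_3\to c_1$ and glue on two more: $c_1\to x\to x'\to c_1$ and $c_2\to y\to y'\to c_2$. The only directed cycles are the three triangles. A strong set of size at least 2 is a union of triangles; the union of the two outer triangles alone is not strong, since without $c_3$ there is no path from $c_2$ to $c_1$. So the sizes of strong sets are $1,3,5,7$ and the digraph is odd-strong. It has two disjoint directed cycles.

The natural approach is induction: delete some $v$, take a strong component $X$ of $D-v$ with $|X|\ge2$, and use that $D[X]$ is a smaller odd-strong digraph. It stops at the following point. Induction gives two vertices of degree 2 *in $D[X]$*, but they may have neighbors outside $X$. In $D_5-5$ the component is the triangle $\{1,2,3\}$; induction might return $1$ and $3$, which have degree 3 in $D_5$. We need a vertex of degree 2 in $D[X]$ that avoids the places where $X$ is attached to the rest. Those places are the set of entry vertices and the set of exit vertices of $X$, and what the rest of $D$ does for $X$ is to lead from exits back to entries. This suggests recording the rest of $D$ by arcs from exits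 to entries.

**Definition (compatible).** For nonempty $E,F\subseteq V(D)$, the pair $(F,E)$ is *compatible* with an odd-strong digraph $D$ if adding to $D$ all missing arcs $fe$ ($f\in F$, $e\in E$, $f\ne e$) gives an odd-strong digraph.

*Examples.* Let $D$ be the directed 5-cycle $1\to2\to3\to4\to5\to1$. The pair $(\{3\},\{1\})$ is compatible: adding $3\to1$ gives $D_5$. For the directed triangle $1\to2\to3\to1$, the pair $(\{2\},\{1\})$ is not compatible, because adding $2\to1$ creates a directed 2-cycle. Neither is $(\{3\},\{1,2\})$, because adding $3\to2$ does. For the last pair $E\cup F$ is the whole vertex set, so the conclusion of the next lemma would fail; compatibility is needed there.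

**Lemma 9.** Let $D$ be odd-strong, $|V(D)|\ge3$, and $(F,E)$ compatible with $D$. Then some $z\notin E\cup F$ has $d_D(z)=2$.

*Proof.* Induction on $|V(D)|$. We may assume that all arcs $fe$ ($f\in F$, $e\in E$, $f\ne e$) are in $D$: adding them keeps $D$ odd-strong by compatibility, does not change the degrees of vertices outside $E\cup F$, and leaves nothing more to add.

**Step 1: one vertex $v$ meets all directed paths from $E$ to $F$.** Paths may be trivial (a single vertex in $E\cap F$). If there is no such vertex, Menger's theorem gives two vertex-disjoint paths $P_1,P_2$ from $E$ to $F$, with $P_i$ from $e_i$ to $f_i$. Each $V(P_i)$ is strong (it is a singleton, or $P_i$ is closed by the arc $f_ie_i$), so $|V(P_i)|$ is odd. But $V(P_1)\cup V(P_2)$ is strong via the arcs $f_1e_2$ and $f_2e_1$, and it has even size, a contradiction. If $|F|=1$, we choose $v$ to be the element of $F$, which clearly has the property.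

**Step 2: the case where $D-v$ has a strong component $X$ with $|X|\ge2$.** The set $X$ is strong in $D$, so $D[X]$ is odd-strong, and $3\le|X|<|V(D)|$. Let $E_X$ be the set of vertices of $X$ with an in-neighbor outside $X$, and $F_X$ the set of those with an out-neighbor outside $X$. Both are nonempty as $D$ is strong.

*Claim: $(F_X,E_X)$ is compatible with $D[X]$.* Let $D_X^+$ be $D[X]$ plus the missing arcs from $F_X$ to $E_X$. It is strong, since $D[X]$ is. Let $U\subseteq X$ be strong in $D_X^+$; we must show that $|U|$ is odd. If $U$ is strong in $D$, this holds. Otherwise $D_X^+[U]$ contains an added arc, so $U$ meets both $F_X$ and $E_X$.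

We replace added arcs by routes through $v$. For $f\in F_X\cap U$ there is a path $P_f$ from $f$ to $v$ avoiding $X\setminus\{f\}$: go to an out-neighbor $g\notin X$ of $f$ and follow a path from $g$ to $v$. Before $v$ it cannot return to $X$; otherwise, in $D-v$, the vertex $g$ would be reachable from $X$ and reach $X$, so it would be in the strong component $X$ of $D-v$. Similarly, for $e\in E_X\cap U$ there is a path $Q_e$ from $v$ to $e$ avoiding $X\setminus\{e\}$: follow a path from $v$ to an in-neighbor $h\notin X$ of $e$ and then the arc $he$; if after $v$ the path met $X$ before $e$, then $h$ would be in the strong component $X$.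

Let $Y\ni v$ be the set of vertices outside $X$ on all these chosen paths. Each vertex of $Y$ lies on a walk that follows $P_f$ from $f$ to $v$ and then $Q_e$ from $v$ to $e$, for some $f\in F_X\cap U$, $e\in E_X\cap U$, and all vertices of this walk lie in $Y\cup\{f,e\}$. Each added arc $fe$ of $D_X^+[U]$ can be replaced by this walk for $f$ and $e$. So in $D[U\cup Y]$ any two vertices of $U$ reach each other, and each vertex of $Y$ is reachable from $U$ and reaches $U$. Hence $U\cup Y$ is strong in $D$. Since $X$ is strong in $D$, the same walks show that $X\cup Y$ is strong in $D$. So
$$|U|+|Y|\quad\text{and}\quad|X|+|Y|\quad\text{are odd.} \tag{3}$$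
As $|X|$ is odd, $|Y|$ is even, and so $|U|$ is odd. This proves the claim.

By induction there is $z\in X\setminus(E_X\cup F_X)$ with $d_{D[X]}(z)=2$. Since $z$ has no neighbor outside $X$, $d_D(z)=2$. It remains to see that $z\notin E\cup F$. If $z\in E$, then every $f\in F\setminus\{z\}$ is an in-neighbor of $z$, hence in $X$. So $\emptyset\ne F\subseteq X$, and the strong digraph $D[X]$ contains a path from $z\in E$ to an element of $F$, which avoids $v\notin X$, contradicting the choice of $v$. If $z\in F$, then every $e\in E\setminus\{z\}$ is an out-neighbor of $z$, hence in $X$. So $\emptyset\ne E\subseteq X$, and $D[X]$ contains a path from $E$ to $z\in F$ avoiding $v$, a contradiction.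

**Step 3: the case where all strong components of $D-v$ are singletons.** Then $D-v$ is acyclic. (For $|V(D)|=3$ we are always here, since a strong component of size at least 2 of $D-v$ would have size 2. So the induction starts correctly.) Take $a,b,a',b^*$ from Lemma 8. We show that $a$ and $b$ are not both in $E\cup F$; then one of them is the required $z$. Note that $E\cap F\subseteq\{v\}$ by the choice of $v$, because of trivial paths. Suppose $a,b\in E\cup F$.

First, $b\in F$. Indeed, if $b\in E$, then $b\notin F$ as $b\ne v$, and all arcs $fb$ with $f\in F$ are present, so $F\subseteq N^-(b)=\{b^*\}$. So $F=\{b^*\}$, and $v=b^*$ because we chose $v$ to be the element of $F$ when $|F|=1$. This contradicts $b^*\ne v$.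

Next, $a\in E$. Indeed, if $a\in F$, then $a\notin E$ as $a\ne v$, and all arcs $ae$ with $e\in E$ are present, so $E\subseteq N^+(a)=\{a'\}$ and $E=\{a'\}$. As $a'\ne v$, we have $a'\notin F$, so all arcs $fa'$ with $f\in F$ are present and $F\subseteq N^-(a')=\{a\}$. Hence $F=\{a\}$ and $v=a$, a contradiction.

Now Lemma 8 gives a path from $a\in E$ to $b\in F$ in $D-v$, contradicting the choice of $v$. $\square$

**Corollary 10.** Every odd-strong digraph $D$ on at least 3 vertices has at least two vertices of degree 2.

*Proof.* For any $u$, the pair $(\{u\},\{u\})$ is compatible, since no arc is added. So by Lemma 9 there is a vertex $z_1\ne u$ of degree 2. Apply this again with $u=z_1$. $\square$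

## 10. Bad components send at least $k$ arcs to $A$

We prove sufficiency in Theorem 1. Let $D$ and $X$ be as in the theorem, and assume that no component of $D$ is a directed odd cycle contained in $X$. Let $G$ be the underlying graph and $A,B,C$ its Gallai–Edmonds sets. Let $\mathcal K$ be the set of vertex sets of components of $G[B]$. As in Section 5, call $K\in\mathcal K$ *bad* if $D[K]$ has no galaxy spanning $K\cap X$, and let $\mathcal B$ be the set of bad $K$. Write $e(K,A)$ for the number of arcs between $K$ and $A$.

**Claim 11.** Let $K\in\mathcal B$. Then $K\subseteq X$; all vertices of $K$ have the same degree $k=k_K\ge1$ in $D$; and $e(K,A)\ge k$.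

*Proof.* **Step 1: $K\subseteq X$ with constant degree.** If $w\in K\setminus X$, a perfect matching of $G[K]-w$ gives a galaxy spanning $K\setminus\{w\}\supseteq K\cap X$, a contradiction. So $K\subseteq X$. Adjacent vertices of $X$ have equal degrees by hypothesis, and $G[K]$ is connected, so all vertices of $K$ have the same degree $k\ge1$. All arcs between $K$ and the rest of $D$ join $K$ to $A$, since $K$ is a component of $G[B]$ and the neighbors of $B$ outside $B$ form $A$. So (1) holds.

**Step 2: degrees inside $K$.** If $|K|=1$, then $e(K,A)=k$. Otherwise $|K|\ge3$ is odd, as $G[K]$ is factor-critical, and $D[K]$ has no spanning galaxy, since $K\cap X=K$ and $K$ is bad. By Lemma 7, $D[K]$ is odd-strong, and by Corollary 10 it has two vertices of degree 2. In particular $k\ge2$.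

**Step 3: the values of $k$.** If $k=2$: as $D[K]$ is strong, every vertex has indegree and outdegree at least 1 in $D[K]$, so all its degrees are at least $2$, hence exactly $2$. A strong digraph with all indegrees and outdegrees 1 is a directed cycle; its length $|K|$ is odd, and no arc joins it to the rest of $D$. So it is a component of $D$ contained in $X$, which is excluded.

If $k\ge4$: by (1), the two vertices of degree 2 give $e(K,A)\ge2(k-2)\ge k$.

If $k=3$: by (1), $e(K,A)\ge2$. Moreover $e(K,A)=3|K|-2m$, where $m$ is the number of arcs of $D[K]$, and this is odd because $|K|$ is odd. So $e(K,A)\ge3$. $\square$

*Example.* If $D[K]=D_5$ and $k=3$, then $e(K,A)=15-12=3$: one arc at each of the vertices $2,4,5$. So the bound can be attained.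

## 11. Two matchings combined, and the galaxy

Consider the bipartite graph $\Gamma$ with sides $A$ and $\mathcal K$, where $a\sim K$ if $a$ has a neighbor in $K$.

**Step 1: a matching $\mathcal M_2$ of $\Gamma$ covering $\mathcal B$.** If $a\sim K\in\mathcal B$, then $d(a)\le k_K$ by hypothesis, as $a$ is a neighbor of some vertex of $K\subseteq X$, and that vertex has degree $k_K$. Let $\mathcal B'\subseteq\mathcal B$ have neighborhood $N\subseteq A$ in $\Gamma$. By Claim 11, and since at most $d(a)$ arcs are incident with $a$,
$$|\mathcal B'|\le\sum_{K\in\mathcal B'}\frac{e(K,A)}{k_K}\le\sum_{a\in N}\ \sum_{\substack{\text{arcs between } a\\ \text{and }\bigcup\mathcal B'}}\frac1{d(a)}\le|N|. \tag{4}$$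
In the middle inequality each arc between $a$ and $K$ contributes $1/k_K$ on the left and $1/d(a)\ge1/k_K$ on the right. By Hall's theorem, $\mathcal M_2$ exists.

**Step 2: a matching $\mathcal M_1$ of $\Gamma$ covering $A$.** This is given by Gallai–Edmonds: a maximum matching of $G$ matches $A$ into distinct components of $G[B]$.

**Step 3: a matching $\mathcal M$ covering both $A$ and $\mathcal B$** (Mendelsohn–Dulmage). We need both at once: all of $A$, since vertices of $A$ may lie in $X$, and all bad components. Every vertex of $A\cup\mathcal B$ is covered by $\mathcal M_1\cup\mathcal M_2$. Let $\mathcal M$ contain $\mathcal M_1\cap\mathcal M_2$. Each nontrivial component $Q$ of $\mathcal M_1\triangle\mathcal M_2$ is a path or an even cycle with edges alternating between the two matchings, and it is disjoint from the edges of $\mathcal M_1\cap\mathcal M_2$. From $Q$ put the following edges into $\mathcal M$.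

* If $Q$ is a cycle, or a path with an odd number of edges: the edges of one of the two matchings that cover all vertices of $Q$.
* If $Q$ is a path with an even number of edges: one end of $Q$ is incident with an $\mathcal M_2$-edge of $Q$ and is not covered by $\mathcal M_1$, hence is not in $A$. As the number of edges is even, both ends are on the same side of $\Gamma$, so both are in $\mathcal K$. Take the $\mathcal M_2$-edges. They cover all of $Q$ except the other end, which is in $\mathcal K$ and is not covered by $\mathcal M_2$, hence is not in $\mathcal B$.

So every vertex of $A\cup\mathcal B$ is covered by the matching $\mathcal M$.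

**Step 4: the galaxy.** Take the vertex-disjoint union of the following:

* a perfect matching of $G[C]$;
* for each $aK\in\mathcal M$: an arc between $a$ and some neighbor $w_K\in K$ of $a$, and a perfect matching of $G[K]-w_K$, which exists as $G[K]$ is factor-critical;
* for each $K\in\mathcal K$ not covered by $\mathcal M$: a galaxy of $D[K]$ spanning $K\cap X$, which exists because $K\notin\mathcal B$.

Choosing one arc for each matching edge, we get a galaxy of $D$. It covers $C$, it covers $A$ because $\mathcal M$ covers $A$, it covers every matched $K$, and it covers $K\cap X$ for every unmatched $K$. Hence it spans $X$. This proves Theorem 1, and with it Corollary 2 and the Conjecture. $\blacksquare$
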